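\title{Distance-regular graphs with classical parameters: finiteness for fixed $d$ and $b$}

\begin{abstract}
Fix integers $d\ge 3$ and $b\ne 0,-1$. We prove that all but finitely many distance-regular graphs with classical parameters $(d,b,\alpha,\beta)$ are Hamming, Johnson, bilinear forms or Grassmann graphs. For $b\le -2$ there are only finitely many graphs at all. For $b\ge 1$ and $\beta$ above an explicit bound we recover from the graph a geometry of lines and of diameter-two subgeometries, use it to determine $\alpha$, $b$ and $\beta$, and then apply characterizations of the four families by their intersection arrays.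
\end{abstract}

\section{The problem and the result}\label{sec:intro}

All graphs are finite, simple and connected. We write $x\sim y$ for adjacency, $d(x,y)$ for distance, $\Gamma_i(x)$ for the set of vertices at distance $i$ from $x$, and $\Gamma(x)=\Gamma_1(x)$. A graph $\Gamma$ of diameter $d$ is \emph{distance-regular} with intersection array $\{b_0,\dots,b_{d-1};c_1,\dots,c_d\}$ if, whenever $d(x,y)=i$, the vertex $y$ has exactly $b_i$ neighbors in $\Gamma_{i+1}(x)$ and exactly $c_i$ neighbors in $\Gamma_{i-1}(x)$; here $c_0=b_d=0$. Such a graph is regular of valency $k=b_0$, and $y$ has $a_i=k-b_i-c_i$ neighbors in $\Gamma_i(x)$.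

For an integer $i\ge0$ put $[i]_b=1+b+\dots+b^{i-1}$. A distance-regular graph of diameter $d\ge2$ has \emph{classical parameters} $(d,b,\alpha,\beta)$ if
\begin{equation}\label{eq:classical}
b_i=([d]_b-[i]_b)(\beta-\alpha[i]_b),\qquad c_{i+1}=[i+1]_b(1+\alpha[i]_b)\qquad(0\le i\le d-1).
\end{equation}
The values $b=0$ and $b=-1$ cannot occur, since they give $b_1=0$ and $c_2=0$. Four families have classical parameters:
\begin{itemize}
\item the Hamming graphs $H(d,q)$, $q\ge2$: words of length $d$ over an alphabet of size $q$, adjacent when they differ in one position; parameters $(d,1,0,q-1)$;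
\item the Johnson graphs $J(n,d)$, $n\ge2d$: $d$-subsets of an $n$-set, adjacent when they share $d-1$ elements; parameters $(d,1,1,n-d)$;
\item the bilinear forms graphs $H_q(d,e)$, $q$ a prime power, $e\ge d$: $d\times e$ matrices over $\mathbb F_q$, adjacent when their difference has rank $1$; parameters $(d,q,q-1,q^e-1)$;
\item the Grassmann graphs $J_q(e,d)$, $q$ a prime power, $e\ge2d$: $d$-dimensional subspaces of $\mathbb F_q^e$, adjacent when they meet in dimension $d-1$; parameters $(d,q,q,q[e-d]_q)$.
\end{itemize}
Fix $d$ and $b$. The valency is $k=[d]_b\beta$, and there are only finitely many graphs of bounded valency and diameter $d$. So an infinite set of graphs with the same $d$ and $b$ must have unbounded $|\beta|$. Each of the four families supplies such a set, with $\alpha=b-1$ or $\alpha=b$, and it is natural to ask whether every graph with large $|\beta|$ comes from them. This is the following conjecture, posed in \cite{source}.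

\begin{quote}
\textbf{Conjecture.} Let $d\ge3$ and $b\ne0,-1$ be integers. Up to isomorphism, there are only finitely many distance-regular graphs with classical parameters $(d,b,\alpha,\beta)$, for some $\alpha$ and $\beta$, that are not Hamming, Johnson, bilinear forms or Grassmann graphs.
\end{quote}

We prove it in an explicit form.

\begin{theorem}\label{thm:main}
Let $d\ge3$ and $b\ne0,-1$ be integers, and let $s=[d]_b$.
\begin{enumerate}
\item If $b\le-2$, there are only finitely many distance-regular graphs with classical parameters $(d,b,\alpha,\beta)$.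
\item If $b\ge1$, put $B=(8d\,s^{4d+2}+2)^2$. Let $\Gamma$ be a distance-regular graph with classical parameters $(d,b,\alpha,\beta)$ and $\beta>B$. If $b=1$, then $\Gamma$ is a Hamming graph $(\alpha=0)$ or a Johnson graph $(\alpha=1)$. If $b\ge2$, then $b=q$ is a prime power, and either $\alpha=q-1$, $\beta=q^e-1$ and $\Gamma\cong H_q(d,e)$, or $\alpha=q$, $\beta=q[e-d]_q$ and $\Gamma\cong J_q(e,d)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true. If $b\ge2$ is not a prime power, there are only finitely many distance-regular graphs with classical parameters $(d,b,\alpha,\beta)$.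
\end{corollary}

\begin{proof}
For $b\le-2$ this is part 1. For $b\ge1$, a graph not covered by part 2 has valency $k=s\beta\le sB$ and diameter $d$, hence at most $1+k+\dots+k^d$ vertices.
\end{proof}

Some lower bound on $\beta$ is needed in part 2.

\begin{example}\label{ex:halved}
Take the binary words of length $2d+1$ and even weight, adjacent when they differ in two positions. Words that differ in $2i$ positions are at distance $i$, so $b_i=\binom{2d+1-2i}{2}=(d-i)(2d+1-2i)$ and $c_i=\binom{2i}2=i(2i-1)$. These are the classical parameters $(d,1,2,2d+1)$. Here $c_2=6$ and $c_3=15$. In the four families $c_2$ is $2$, $4$, $q(q+1)$, $(q+1)^2$, so $c_2=6$ occurs only for $H_2(d,e)$, where $c_3=28$. For $d\ge3$ this graph is in none of the families.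
\end{example}

The proof rests on characterizations of the four families by their intersection arrays, quoted in Section~\ref{sec:tools}. What has to be shown is therefore a statement about parameters: that $\alpha\in\{b-1,b\}$, that $b\ge 2$ is a prime power $q$, and that $\beta$ has the form $q^e-1$ or $q[e-d]_q$. Conditions of the last kind are arithmetic, and they come from finding a projective space or an elementary abelian group inside $\Gamma$. Section~\ref{sec:models} describes the geometry that the families carry and works out the smallest case. An eigenvalue bound (Section~\ref{sec:tools}) settles $b\le-2$ (Section~\ref{sec:neg}) and shows for $b\ge1$ that $c_2$ is small compared with $\beta$. From this we construct lines (Section~\ref{sec:lines}) and quads (Section~\ref{sec:quads}), determine $\alpha$ (Section~\ref{sec:alpha}), and prove a clique property that uses $d\ge3$ (Section~\ref{sec:clique}). The case $\alpha=b$ then follows from the Veblen--Young theorem (Section~\ref{sec:grass}). The case $\alpha=b-1$ requires the construction of a translation group (Section~\ref{sec:bil}).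

\section{The models and the smallest case}\label{sec:models}

\subsection{Lines and quads in the families}

In $J_q(e,d)$, the vertices containing a fixed $(d-1)$-space form a clique of size $[e-d+1]_q=\beta+1$; call it a line. Each edge is on one line and each vertex on $[d]_q$ lines. Two vertices at distance $2$ meet in a $(d-2)$-space $V$, and the vertices containing $V$ form a subgeometry of diameter $2$, a quad. Its lines correspond to the $(d-1)$-spaces containing $V$, that is, to the points of the projective space of $\mathbb F_q^e/V$, and any two of these lines have a common vertex.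

In $H_q(d,e)$, fix a matrix $X$ and a nonzero column $v\in\mathbb F_q^d$. The matrices $X+vw^{\top}$, $w\in\mathbb F_q^e$, form a clique of size $q^e=\beta+1$, again called a line, and each vertex is on $[d]_q$ lines. A quad consists of the matrices $X+Z$ where the columns of $Z$ lie in a fixed $2$-space. It has $(\beta+1)^2$ vertices, and its lines fall into $q+1$ classes of pairwise disjoint lines. If $v,v'$ are independent and $w'\neq0$, then $v'w'^{\top}-vw^{\top}$ has rank $1$ exactly when $w\in\langle w'\rangle$. So a vertex at distance $1$ from a line is adjacent to $q=\alpha+1$ of its vertices, and these form an affine line of $\mathbb F_q^e$.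

This is what the parameters measure, and we shall prove it for every graph with $\beta>B$: a line has $\beta+1$ points, a vertex is on $[d]_b$ lines, of which $b+1$ lie in a given quad, and a vertex at distance $1$ from a line sees $\alpha+1$ of its points.

\subsection{Latin squares}

A \emph{net} of order $n$ and degree $r$ is a set of $n^2$ points with $r$ partitions, the \emph{parallel classes}, into sets of size $n$, the \emph{lines}, such that two lines from different classes meet in exactly one point. Distinct points are adjacent when they lie on a common line. The quads of $H_2(d,e)$ are nets of degree $3$, and a net of degree $3$ is a Latin square: the points are cells, and the lines are rows, columns and symbols.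

\begin{example}\label{ex:latin}
Let $n\ge3$. The graph of a net of order $n$ and degree $3$ has valency $3(n-1)$. Two adjacent points have $n-2$ common neighbors on their line and $2$ off it, so $b_1=3(n-1)-1-n=2(n-2)$. Two nonadjacent points have $c_2=6$ common neighbors, one for each ordered pair of distinct classes. These are the classical parameters $(2,2,1,n-1)$. The addition table of $\mathbb Z_n$ gives such a net for every $n$, while the only members of the four families with $d=2$ and $c_2=6$ are the graphs $H_2(2,e)$, which have $4^e$ vertices. So the conjecture fails for $d=2$.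
\end{example}

What distinguishes the nets inside $H_2(d,e)$ is the following condition on a graph with lines.
\begin{quote}
\textbf{Clique property.} If $x\ne y$ lie on a line $L$ and $p\neq p'$ are points off $L$, each adjacent to $x$ and $y$, then $p\sim p'$.
\end{quote}
Test it on the addition table of an abelian group $H$: the points are the pairs $(i,j)$, and the lines are given by fixing $i$, $j$ or $i+j$. The points $x=(0,0)$ and $y=(h,-h)$ lie on the line $i+j=0$, and their common neighbors off this line are $p=(0,-h)$ and $p'=(h,0)$. These are adjacent exactly when $-h=h$. So among such tables the clique property selects the elementary abelian $2$-groups. In fact no group has to be assumed.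

\begin{proposition}\label{prop:3net}
If a net of order $n$ and degree $3$ has the clique property, then $n$ is a power of $2$.
\end{proposition}

\begin{proof}
Let $X_1,X_2,X_3$ be the parallel classes. For $K\in X_1$ and $M\in X_2$ let $K\circ M\in X_3$ be the line through the point $K\cap M$. Any two of $K$, $M$, $K\circ M$ determine the third. We claim:
\begin{equation}\label{eq:reid}
K\circ M=K'\circ M'\quad\text{implies}\quad K\circ M'=K'\circ M.
\end{equation}
If $K=K'$ or $M=M'$, then both equalities hold and there is nothing to prove. Let $K\ne K'$ and $M\ne M'$. The points $x=K\cap M$ and $y=K'\cap M'$ are distinct and lie on $L=K\circ M$. Put $p=K\cap M'$ and $p'=K'\cap M$; they are distinct because $K\cap K'=\emptyset$. If $p\in L$, then $p=K\cap L=x$ lies on $M$ and $M'$, which is impossible; if $p'\in L$, then $p'=M\cap L=x$ lies on $K$ and $K'$. So $p,p'$ are off $L$, and each is adjacent to $x$ and $y$. By the clique property a line contains $p$ and $p'$. It is not in $X_1$, since the lines of $X_1$ on $p$ and $p'$ are $K\neq K'$, and not in $X_2$, since those of $X_2$ are $M'\ne M$. So it is in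 $X_3$, and it equals both $K\circ M'$ and $K'\circ M$.

Fix $K_0\in X_1$ and $M_0\in X_2$, and put $H=X_3$. Each element of $H$ has a unique form $K\circ M_0$ and a unique form $K_0\circ M$, so we may define $(K\circ M_0)\cdot(K_0\circ M)=K\circ M$. The element $1=K_0\circ M_0$ is a two-sided identity, and \eqref{eq:reid} reads: $gh=g'h'$ implies $gh'=g'h$. From $g\cdot h=1\cdot(gh)$ we get $g(gh)=h$, and $h=1$ gives $gg=1$. From $gg=hh$ we get $gh=hg$. Let $t=g(hl)$. Then $gt=hl$, hence $gl=ht$, hence $h(gl)=h(ht)=t$. Thus $g(hl)=h(gl)$ for all $g,h,l$, and $(gh)l=l(gh)=g(lh)=g(hl)$. So $H$ is a group of order $n$ in which every element has order at most $2$, and by Cauchy's theorem $n$ is a power of $2$.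
\end{proof}

Why should a quad in a graph of diameter at least $3$ have the clique property? Write a vertex of $H_2(3,e)$ as the triple of its rows, and consider the quad of triples $(i,j,0)$. The points $x=(0,0,0)$, $y=(h,h,0)$, $p=(0,h,0)$, $p'=(h,0,0)$ are all adjacent to the vertex $c=(0,0,h)$ outside the quad. In general we shall see that the neighbors of an outside vertex in a quad always form a clique, and that an outside common neighbor of $x$ and $y$ is adjacent to $p$ and $p'$. The outside vertex exists because a vertex is on $[d]_b>b+1$ lines. This use of a third dimension to impose structure on a quad is the main idea of the proof.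

\section{Tools}\label{sec:tools}

From now on $\Gamma$ is a distance-regular graph with classical parameters $(d,b,\alpha,\beta)$, where $d\ge3$ and $b\neq0,-1$ are integers. We write $[i]=[i]_b$, $s=[d]$, $k=s\beta$, $v=|V\Gamma|$, and $A$ for the adjacency matrix. From \eqref{eq:classical}, $k-b_i=[i](\beta+\alpha[d]-\alpha[i])$, and subtracting $c_i=[i](1+\alpha[i-1])$ gives
\begin{equation}\label{eq:ai}
a_i=[i]\bigl(\beta-1+\alpha([d]-[i]-[i-1])\bigr)\qquad(1\le i\le d).
\end{equation}

\subsection{Results quoted}

\begin{itemize}
\item[(F1)] $c_1\le c_2\le\dots\le c_d$, and $c_i\le b_j$ if $i+j\le d$ \cite[Prop.~4.1.6]{BCN}. For the second statement take $d(x,z)=i+j$, $d(x,y)=i$, $d(y,z)=j$; the $c_i$ neighbors of $y$ at distance $i-1$ from $x$ are at distance $j+1$ from $z$.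
\item[(F2)] A distance-regular graph with the intersection array of $H(d,q)$, $q\ne4$, is $H(d,q)$ \cite{Egawa}. A distance-regular graph with the intersection array of $J(n,d)$, $(n,d)\ne(8,2)$, is $J(n,d)$ \cite{Terwilliger}.
\item[(F3)] For $d\ge3$ and $e\ge2d+4$, the graph $J_q(e,d)$ is determined by its intersection array \cite{Metsch95}.
\item[(F4)] For $d\ge3$ and $e\ge d+4$, the graph $H_q(d,e)$ is determined by its intersection array \cite{Metsch99}.
\item[(F5)] (Veblen--Young, Wedderburn.) A finite projective space of dimension at least $3$ with at least $3$ points on each line is $PG(m,q)$ for a prime power $q$.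
\end{itemize}
We recall the terms in (F5). A \emph{linear space} is a point-line geometry in which two distinct points lie on exactly one line. It is a \emph{projective space} if it satisfies Veblen's axiom: if two distinct lines meet in a point $O$, and $P,P'\neq O$ are distinct points of the first and $R,R'\ne O$ distinct points of the second, then the lines $PR$ and $P'R'$ meet. A projective space of dimension at most $2$ with $b+1$ points per line has at most $b^2+b+1$ points. The space $PG(m,q)$ has $[m+1]_q$ points and $q+1$ points per line.

\subsection{Cosine sequences and two-distance sets}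

\begin{lemma}\label{lem:cos}
Let $\eta$ and $\omega_0=1,\omega_1,\dots,\omega_d$ be real numbers with
\begin{equation}\label{eq:rec}
c_i\omega_{i-1}+a_i\omega_i+b_i\omega_{i+1}=\eta\,\omega_i\qquad(0\le i\le d),
\end{equation}
where the terms with $c_0=b_d=0$ are omitted. Then $\eta$ is an eigenvalue of $A$. If $m$ is its multiplicity, the orthogonal projection $E$ onto the eigenspace has entries $E_{xy}=\frac mv\,\omega_{d(x,y)}$, and there are unit vectors $u_x\in\mathbb R^m$ with $\langle u_x,u_y\rangle=\omega_{d(x,y)}$.
\end{lemma}

\begin{proof}
Let $W$ be a matrix with entries $W_{xy}=w_{d(x,y)}$. For $d(x,y)=i$ we have $(AW)_{xy}=\sum_{z\sim x}w_{d(z,y)}=c_iw_{i-1}+a_iw_i+b_iw_{i+1}$. With $w=\omega$ this says $AW=\eta W$, so $\eta$ is an eigenvalue. It also shows that the matrices whose entries depend only on distance are closed under multiplication by $A$, so they include all polynomials in $A$, among them $E$. Since $AE=\eta E$, the entries $e_i$ of $E$ satisfy \eqref{eq:rec}. As $b_i\neq0$ for $i<d$, a solution of \eqref{eq:rec} is determined by its first term, and $e_0=\operatorname{tr}E/v=m/v$. Finally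 $E=E^{\top}E$, so the columns of $E$, scaled by $\sqrt{v/m}$, are the vectors $u_x$.
\end{proof}

The numbers $\omega_i$ are the \emph{cosines} of $\eta$.

\begin{lemma}\label{lem:two}
Let $u_1,\dots,u_n$ be unit vectors in $\mathbb R^m$ such that $\langle u_i,u_j\rangle\in\{\gamma,\gamma'\}$ for $i\neq j$, where $\gamma,\gamma'\ne1$. Then $n\le\binom{m+2}2\le(m+2)^2$.
\end{lemma}

\begin{proof}
Put $f_i(\xi)=(\langle\xi,u_i\rangle-\gamma)(\langle\xi,u_i\rangle-\gamma')$. Then $f_i(u_j)=0$ for $j\ne i$ and $f_i(u_i)\neq0$, so the $f_i$ are linearly independent. They lie in the space of polynomials of degree at most $2$ in $m$ variables, which has dimension $\binom{m+2}2$.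
\end{proof}

\subsection{Two eigenvalues}

Since $[d]-1=b[d-1]$, we have $b_1=b[d-1](\beta-\alpha)$. Put
\[
\theta=\frac{b_1}{b}-1=[d-1](\beta-\alpha)-1 .
\]

\begin{lemma}\label{lem:theta}
The number $\theta$ is an eigenvalue of $A$, $\theta\neq k$, and its cosines are $\omega_i=1+(\omega_1-1)b^{1-i}[i]$ with $\omega_1=\theta/k$. In particular $\omega_1\ne1$ and $\omega_2\neq1$.
\end{lemma}

\begin{proof}
If $b\ge1$ then $\theta<b_1\le k$, and if $b\le-2$ then $\theta<0$; so $\theta\ne k$. We verify \eqref{eq:rec}. Subtracting $k\omega_i$ from both sides turns it into $c_i(\omega_{i-1}-\omega_i)+b_i(\omega_{i+1}-\omega_i)=(\theta-k)\omega_i$. From $[i+1]-b[i]=1$ we get $\omega_{i+1}-\omega_i=(\omega_1-1)b^{-i}$, and $\omega_1-1=(\theta-k)/k$. Dividing by $\theta-k$ and multiplying by $kb^i$, we obtain the equivalent equation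
\[
b_i-bc_i=kb^i+(\theta-k)\,b[i].
\]
For $i=0$ both sides are $k$. For $i\ge1$, $b[i-1]=[i]-1$ gives $bc_i=[i](b+\alpha[i]-\alpha)$, and $b_i=k-[i](\beta+\alpha[d]-\alpha[i])$; so the left side is $k-[i](\alpha[d]+\beta+b-\alpha)$. By $b^i=1+(b-1)[i]$ and $\theta b=b_1-b$, the right side is $k+[i](b_1-b-k)$, and $b_1-k=-\alpha[d]-\beta+\alpha$. The two sides agree. Finally $\omega_2-1=(\omega_1-1)(1+b)/b\ne0$ because $b\neq-1$.
\end{proof}

An eigenvalue of large absolute value has small multiplicity, and small multiplicity bounds the valency through Lemma~\ref{lem:two}. The next statement makes this quantitative: if $c_2$ and $|\theta|$ are both of the order of $k$, then $k$ is bounded.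

\begin{proposition}\label{prop:valency}
If $\theta\ne0$, then $k\le\bigl(2d\,(k/c_2)^{d-1}(k/\theta)^2+2\bigr)^2$.
\end{proposition}

\begin{proof}
Put $t=k/c_2\ge1$. Counting edges between $\Gamma_j(x)$ and $\Gamma_{j+1}(x)$ gives $|\Gamma_{j+1}(x)|=|\Gamma_j(x)|\,b_j/c_{j+1}$, and $b_j/c_{j+1}\le t$ for $j\ge1$ by (F1). So $v\le1+k\sum_{j<d}t^j\le2dkt^{d-1}$. If $m$ is the multiplicity of $\theta$, then $vk=\operatorname{tr}A^2\ge m\theta^2$, so $m\le2dt^{d-1}(k/\theta)^2$. Two distinct neighbors of a vertex $x$ are at distance $1$ or $2$, so the $k$ vectors $u_y$, $y\in\Gamma(x)$, of Lemma~\ref{lem:cos} have inner products in $\{\omega_1,\omega_2\}$. Lemmas~\ref{lem:theta} and~\ref{lem:two} give $k\le(m+2)^2$.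
\end{proof}

The second eigenvalue controls cliques.

\begin{lemma}\label{lem:minus}
Let $b\ge1$. Then $-s$ is an eigenvalue of $A$, with cosines $\sigma_0=1$ and $\sigma_{i+1}=-\sigma_i\,\dfrac{1+\alpha[i]}{\beta-\alpha[i]}$ for $0\le i<d$. All $\sigma_i$ are nonzero, and $\sigma_1=-1/\beta$.
\end{lemma}

\begin{proof}
For $0\le i<d$ the numbers $[d]-[i]$ and $[i+1]$ are positive, so $b_i>0$ and $c_{i+1}>0$ give $\beta-\alpha[i]>0$ and $1+\alpha[i]>0$. Thus the $\sigma_i$ are defined and nonzero. By \eqref{eq:classical}, $b_i\sigma_{i+1}=-([d]-[i])(1+\alpha[i])\sigma_i$, and $c_i\sigma_{i-1}=-[i](\beta-\alpha[i-1])\sigma_i$ for $i\geq1$. By \eqref{eq:ai}, $c_i\sigma_{i-1}+a_i\sigma_i=[i]\bigl(-1+\alpha([d]-[i])\bigr)\sigma_i$. Adding $b_i\sigma_{i+1}=\bigl(-[d]+[i]-\alpha[i]([d]-[i])\bigr)\sigma_i$ gives $-[d]\sigma_i$, also for $i=0$ and $i=d$.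
\end{proof}

\section{Negative $b$}\label{sec:neg}

For $b\le-2$ the signs in \eqref{eq:ai} trap $\beta$ between two multiples of $\alpha$. Then $k$, $c_2$ and $|\theta|$ all have the order of $|\alpha|$, and Proposition~\ref{prop:valency} applies.

\begin{proof}[Proof of Theorem~\ref{thm:main}, part 1]
It suffices to bound $k$ in terms of $d$ and $b$. From $c_2=(1+b)(1+\alpha)>0$ we get $\alpha<-1$. From $a_1\ge0$ we get $\beta\ge1+|\alpha|(s-1)\ge-|\alpha|(|s|+1)$. From $a_2\ge0$ and $[2]=1+b<0$ we get $\beta\le1+|\alpha|(s-2-b)\le|\alpha|(|s|+|b|-1)$. Hence $k=|s||\beta|\le t|\alpha|$ with $t=|s|(|s|+|b|+1)$.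

If $|\alpha|\le2$, then $k\le2t$. Let $|\alpha|>2$. Then $c_2=|b+1|(|\alpha|-1)\ge|\alpha|/2$, so $k/c_2\le2t$. Since $d\ge3$, (F1) gives $b_1\ge c_2$, so $|\theta|=b_1/|b|+1\ge|\alpha|/(2|b|)$ and $k/|\theta|\le2|b|t$. By Proposition~\ref{prop:valency}, $k\le\bigl(2d(2t)^{d-1}\cdot4b^2t^2+2\bigr)^2$.
\end{proof}

\section{Lines}\label{sec:lines}

For the rest of the paper $b\ge1$ and $\beta>B$. Note $s\ge3$. From $c_3=[3](1+\alpha(1+b))>0$ we get $\alpha>-1/(1+b)$, so the integer $c_2=(1+b)(1+\alpha)$ exceeds $b$. Hence $c_2\ge b+1$ and $\alpha\ge0$. Write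
\[
\mu=c_2>\alpha,\qquad \lambda=a_1=\beta-1+\alpha(s-1)\ge\beta-1 .
\]
At this point $\alpha$ could still be of the order of $\beta$. The eigenvalue bound excludes this.

\begin{lemma}\label{lem:mu}
$\beta>s^3\mu$.
\end{lemma}

\begin{proof}
Suppose $\beta\le s^3\mu$, so that $k/\mu\le s^4$. From $b_{d-1}>0$ we get $\beta>\alpha[d-1]\ge2\alpha$, so $\theta=[d-1](\beta-\alpha)-1\ge\beta-1\ge\beta/2$ and $k/\theta\le2s$. Proposition~\ref{prop:valency} gives $\beta\le k\le(2ds^{4d-4}\cdot4s^2+2)^2\le B$, a contradiction.
\end{proof}

The neighborhood of a vertex is a graph on $s\beta$ vertices of valency $\lambda\ge\beta-1$ in which nonadjacent vertices have few common neighbors. There is room for only $s$ pairwise nonadjacent vertices, and this forces the neighborhood to be covered by $s$ large cliques. The eigenvalue $-s$ then gives their exact size.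

\begin{proposition}\label{prop:lines}
There is a set of cliques of size $\beta+1$, called lines, such that each edge is on exactly one line and each vertex is on exactly $s$ lines. If $E$ is the projection onto the eigenspace of $-s$ and $\chi_L$ is the characteristic vector of a line $L$, then $E\chi_L=0$.
\end{proposition}

\begin{proof}
An \emph{$r$-claw} $(x;y_1,\dots,y_r)$ consists of a vertex $x$ and $r$ distinct, pairwise nonadjacent neighbors of $x$.

\emph{There is no $(s+1)$-claw.} Given one, the sets $\{y_i\}\cup(\Gamma(x)\cap\Gamma(y_i))$ are subsets of $\Gamma(x)$ of size $\lambda+1\ge\beta$. Two of them share at most $\mu-1$ vertices, because $x$ is a further common neighbor of $y_i$ and $y_j$. So $s\beta=k\ge(s+1)\beta-\binom{s+1}2(\mu-1)$, that is, $\beta\le\binom{s+1}2(\mu-1)<s^3\mu$, contrary to Lemma~\ref{lem:mu}.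

\emph{Every $r$-claw with $r\le s-1$ extends to an $(r+1)$-claw.} At most $(s-1)(\lambda+1)=(s-1)\beta+\alpha(s-1)^2$ neighbors of $x$ are equal or adjacent to some $y_i$, and this is less than $s\beta$ because $\alpha(s-1)^2<s^2\mu<\beta$.

\emph{Every edge is on a line.} Define a line to be a maximal clique with at least $\lambda+2-(s-1)(\mu-1)$ vertices. Given an edge $xy$, extend $(x;y)$ to an $s$-claw $(x;y,y_2,\dots,y_s)$. Consider the common neighbors of $x$ and $y$ that are adjacent to no $y_i$. Each $y_i$ excludes at most $\mu-1$ of the $\lambda$ common neighbors. Two nonadjacent remaining ones would form an $(s+1)$-claw at $x$ with $y_2,\dots,y_s$. So the remaining ones, with $x$ and $y$, form a clique of size at least $\lambda+2-(s-1)(\mu-1)$, and any maximal clique containing it is a line.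

\emph{The line is unique.} Let $L\ne L'$ be lines on the edge $xy$. By maximality there is $w\in L\setminus L'$, and $w$ is nonadjacent to some $w'\in L'$, necessarily outside $L$. Then $L\cap L'\subseteq\Gamma(w)\cap\Gamma(w')$ has at most $\mu$ vertices, while $|L\cup L'|\le\lambda+2$. So $2(\lambda+2)-2(s-1)(\mu-1)\le|L|+|L'|\le\lambda+2+\mu$, and $\beta<\lambda+2\le2(s-1)(\mu-1)+\mu<2s\mu$, contrary to Lemma~\ref{lem:mu}.

\emph{A vertex $x$ is on at most $s$ lines.} The sets $L\setminus\{x\}$, for the lines $L$ on $x$, partition $\Gamma(x)$, and each has at least $\beta-(s-1)(\mu-1)$ vertices. If there were $s+1$ of them, then $s\beta\ge(s+1)\beta-(s^2-1)(\mu-1)$, again contrary to Lemma~\ref{lem:mu}.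

\emph{Sizes.} For a clique of size $n$ with characteristic vector $\chi$, Lemmas~\ref{lem:cos} and~\ref{lem:minus} show that $\chi^{\top}E\chi\ge0$ is a positive multiple of $1-(n-1)/\beta$. So $n\le\beta+1$. Since $s\beta$ is the sum of $|L|-1\le\beta$ over at most $s$ lines $L$ on $x$, there are exactly $s$ lines on $x$, each of size $\beta+1$. For a line, $\|E\chi_L\|^2=\chi_L^{\top}E\chi_L=0$.
\end{proof}

We call vertices \emph{points} and write $xy$ for the line on adjacent points $x,y$. Distinct lines share at most one point. For a point $x$ and a line $L$ let $d(x,L)$ be the least distance from $x$ to a point of $L$; if it is $i$, the points of $L$ are at distance $i$ or $i+1$ from $x$. Put $\psi_i=1+\alpha[i]$.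

\begin{lemma}\label{lem:psi}
\begin{enumerate}
\item If $i=d(x,L)$, then $i\le d-1$ and exactly $\psi_i$ points of $L$ are at distance $i$ from $x$.
\item If $d(x,y)=i\ge1$, then exactly $[i]$ lines on $y$ are at distance $i-1$ from $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
The $x$-entry of $E\chi_L=0$ says $\sum_{y\in L}\sigma_{d(x,y)}=0$. For $i=d$ this would be $(\beta+1)\sigma_d=0$, which is false. For $i<d$, if $n$ points are at distance $i$, then $n\sigma_i+(\beta+1-n)\sigma_{i+1}=0$, that is, $n(\beta-\alpha[i])=(\beta+1-n)(1+\alpha[i])$, and so $n(\beta+1)=(\beta+1)(1+\alpha[i])$. For part 2, each of the $c_i=[i]\psi_{i-1}$ neighbors of $y$ in $\Gamma_{i-1}(x)$ is on one line through $y$, this line is at distance $i-1$ from $x$, and each such line contains $\psi_{i-1}$ of these neighbors.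
\end{proof}

So $\beta$ and $\alpha=\psi_1-1$ are integers. Put $a=\alpha+1=\psi_1$: a point at distance $1$ from a line $L$ has $a$ neighbors on $L$, joined to it by $a$ distinct lines. For $d(x,y)=2$ let $S(x,y)$ be the set of the $b+1$ lines on $x$ at distance $1$ from $y$. A set of the form $S(x,y)$ is a \emph{pencil at $x$}.

\begin{lemma}\label{lem:alpha0}
$0\le\alpha\le b$.
\end{lemma}

\begin{proof}
Let $d(x,y)=2$. A common neighbor $w$ of $x$ and $y$ determines the pair $(xw,yw)\in S(x,y)\times S(y,x)$ and is the only common point of these two distinct lines. So $(b+1)a=c_2\le(b+1)^2$.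
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, part 2, for $b=1$]
Here $\alpha\in\{0,1\}$, so $\Gamma$ has the intersection array of $H(d,\beta+1)$ or of $J(d+\beta,d)$, where $\beta>B>\max(3,d)$. By (F2), $\Gamma$ is that graph.
\end{proof}

From now on $b\ge2$. Then $s\ge b^2+b+1$, $\psi_2=1+\alpha(b+1)\le s$, and $2a+a^2<(b+2)^2$. Each right-hand side below is at most $s^{d+4}<B$, so
\begin{equation}\label{eq:num}
\beta>\alpha+s\psi_2,\qquad \beta>(b+2)^2>2a+a^2,\qquad \beta>(b^3+b^2+2)^2,\qquad \beta>b^{d+4}.
\end{equation}

\section{Quads}\label{sec:quads}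

We want a subgeometry on any two points $x,y$ at distance $2$ whose lines on $x$ are those of the pencil $S(x,y)$. The natural candidate collects the points $z$ with $S(x,z)=S(x,y)$. The difficulty is to show that the result looks the same from each of its points. The first step is to show that $S(x,z)$ does not change when $z$ moves along a line at distance $1$ from $x$.

\subsection{Parallel lines}

Let $N,M$ be disjoint lines at distance $1$, and let $N_M$ be the set of points of $N$ at distance $1$ from $M$. Each point of $N_M$ has $a$ neighbors on $M$, all in $M_N$, and each point of $M_N$ has $a$ neighbors on $N$, all in $N_M$; so $|N_M|=|M_N|$. Write $N\parallel M$ if this number is $\beta+1$, and $N\approx M$ if $N$ and $M$ are distinct and meet, or $N\parallel M$. Both relations are symmetric, and if $N\approx M$, every point of $M$ off $N$ is at distance $1$ from $N$.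

\begin{lemma}\label{lem:e}
If $N,M$ are disjoint lines at distance $1$, then $N\parallel M$ or $|M_N|\le\psi_2$.
\end{lemma}

\begin{proof}
If $N\not\parallel M$, some $u\in M$ has $d(u,N)\ge2$. Each point of $N_M$ has a neighbor on $M$ and so is at distance at most $2$ from $u$. As $N_M\ne\emptyset$, we get $d(u,N)=2$ and $N_M\subseteq N\cap\Gamma_2(u)$, which has $\psi_2$ points by Lemma~\ref{lem:psi}.
\end{proof}

For $d(y,M)=1$ let $S(y,M)$ be the set of lines $N$ on $y$ with $N\approx M$.

\begin{lemma}\label{lem:S}
Let $d(y,M)=1$. Then $S(y,M)=S(y,z)$ for every $z\in M\cap\Gamma_2(y)$. In particular $S(y,M)$ is a pencil at $y$.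
\end{lemma}

\begin{proof}
The set $M\cap\Gamma_2(y)$ has $\beta+1-a=\beta-\alpha>0$ points. Exactly $a$ lines on $y$ meet $M$, and they lie in $S(y,z)$ for each such $z$. So there are $(\beta-\alpha)(b+1-a)=(\beta-\alpha)(b-\alpha)$ pairs $(z,N)$ with $z\in M\cap\Gamma_2(y)$, $N\in S(y,z)$ and $N\cap M=\emptyset$. Let $r$ be the number of lines $N$ on $y$ with $N\parallel M$. Each of them lies in every $S(y,z)$, so $r\le b-\alpha$, and each occurs in $\beta-\alpha$ pairs. Any other $N$ occurs only with $z\in M_N$, so in at most $\psi_2$ pairs. Hence $(\beta-\alpha)(b-\alpha-r)\le s\psi_2<\beta-\alpha$ by \eqref{eq:num}, and $r=b-\alpha$. So $S(y,M)$ has $a+r=b+1$ lines and is contained in $S(y,z)$, which has the same size.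
\end{proof}

The next lemma moves the point of view from $x$ to a neighbor $m$: two lines $K$ and $L$ that belong together as seen from $x$ induce the same pencil at $m$. The proof links $K$ to $L$ by a third line $I$ and applies Lemma~\ref{lem:S} along $K$, $I$ and $L$; see Figure~\ref{fig:exch}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-0.6,0)--(4.6,0) node[right]{$M$};
\draw (0,-0.4)--(0,3) node[above]{$L$};
\draw (4,-0.4)--(4,3) node[above]{$K$};
\draw[dashed] (-0.6,1.25)--(4.6,2.55) node[right]{$I$};
\fill (0,0) circle (2pt) node[below left]{$x$};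
\fill (2,0) circle (2pt) node[below]{$m$};
\fill (4,0) circle (2pt) node[below right]{$m'$};
\fill (0,1.4) circle (2pt) node[above left]{$l$};
\fill (4,2.4) circle (2pt) node[below right]{$k$};
\end{tikzpicture}
\caption{The configuration of Lemma~\ref{lem:exch} when $L\parallel K$. Points on a common drawn line are adjacent. The auxiliary line $I=kl$ is chosen so that $k$ is at distance $2$ from $x$ and $m$, and $l$ is at distance $2$ from $m$.}\label{fig:exch}
\end{figure}

\begin{lemma}\label{lem:exch}
Let $d(x,K)=1$. Let $M\in S(x,K)$ meet $K$ in $m'$, let $m\in M\setminus\{x,m'\}$, and let $L\in S(x,K)\setminus\{M\}$. Then $d(m,K)=d(m,L)=1$ and $S(m,K)=S(m,L)$.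
\end{lemma}

\begin{proof}
Since $M\cap K=\{m'\}$ and $M\cap L=\{x\}$, the point $m$ is off $K$ and $L$ and adjacent to $m'$ and $x$. If $L\cap K=\{k_0\}$ with $d(m,k_0)=2$, both pencils equal $S(m,k_0)$ by Lemma~\ref{lem:S}. In the remaining cases we find $k\in K$ and $l\in L$ with
\begin{equation}\label{eq:kl}
k\sim l,\qquad d(x,k)=d(m,k)=d(m,l)=2 .
\end{equation}

Suppose first $L\cap K=\emptyset$, so $L\parallel K$. Exclude from $K$ the $a$ neighbors of $x$, the $a$ neighbors of $m$, and the at most $a^2$ neighbors of the $a$ points of $L\cap\Gamma(m)$. By \eqref{eq:num} a point $k\in K$ remains. Let $l\in L$ be any neighbor of $k$; then $l\not\sim m$.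

Suppose next $L\cap K=\{k_0\}$ with $k_0\sim m$. Then $k_0\neq m'$, since otherwise $L$ and $M$ share $x$ and $m'$. So $m$ has two neighbors on $K$, and $a\ge2$. Exclude from $K$ the neighbors of $x$ (among them $k_0$), of $m$, and of the points of $(L\cap\Gamma(m))\setminus\{k_0\}$; again at most $2a+a^2$ points are excluded and a point $k$ remains. It is off $L$ and adjacent to $k_0$, so it has a neighbor $l\ne k_0$ on $L$, and $l\not\sim m$.

In both cases $d(x,K)=d(m,K)=d(m,L)=1$, so nonadjacency gives the distances in \eqref{eq:kl}. Let $I=kl$. Since $k\not\sim x$, we have $x\notin I$ and $l\ne x$, so $x\sim l$ and $I\in S(k,x)$. Since $k\not\sim m$, we have $k\notin M$ and $k\neq m'$, so $k\sim m'$ and $d(k,M)=1$. As $x\in M\cap\Gamma_2(k)$, Lemma~\ref{lem:S} gives $S(k,x)=S(k,M)$, so $I\approx M$. The point $m\in M$ is off $I$ because $k\not\sim m$, so $d(m,I)=1$. Four applications of Lemma~\ref{lem:S} give $S(m,K)=S(m,k)=S(m,I)=S(m,l)=S(m,L)$.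
\end{proof}

\subsection{Construction of quads}

Let $S$ be a pencil at $x$. Let $\mathcal K$ be the set of lines $K$ with $d(x,K)=1$ and $S(x,K)=S$, let $\mathcal L(x,S)=S\cup\mathcal K$, and let $Q$ be the set of points on lines of $\mathcal L(x,S)$. The geometry $(Q,\mathcal L(x,S))$ is the \emph{quad} with base point $x$ and base pencil $S$. All points of $Q$ are at distance at most $2$ from $x$.

\begin{lemma}\label{lem:reg}
\begin{enumerate}
\item $Q\cap\Gamma(x)$ is the union of the sets $M\setminus\{x\}$, $M\in S$.
\item If $z\in Q\cap\Gamma_2(x)$, then $S(x,z)=S$ and the lines of $\mathcal L(x,S)$ on $z$ are those of $S(z,x)$.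
\item If $x\ne m\in M\in S$, then the set $S_m$ of lines of $\mathcal L(x,S)$ on $m$ equals $S(m,L)$ for every $L\in S\setminus\{M\}$.
\item Every point of $Q$ is on $b+1$ lines of $\mathcal L(x,S)$, and
\[
|Q|=\frac{(\beta+1)(\beta b+a)}{a},\qquad |\mathcal L(x,S)|=\ell:=\frac{(b+1)(\beta b+a)}{a}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
1. If a point $m$ of $K\in\mathcal K$ is adjacent to $x$, then $xm$ meets $K$, so $xm\in S(x,K)=S$.

2. The point $z$ is on no line of $S$, so it is on some $K\in\mathcal K$, and $S(x,z)=S(x,K)=S$ by Lemma~\ref{lem:S}. A line $K'$ on $z$ at distance $1$ from $x$ has $S(x,K')=S(x,z)=S$, so $K'\in\mathcal K$.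

3. The only line of $S$ on $m$ is $M$; let $\mathcal K_m$ be the set of lines of $\mathcal K$ on $m$. Let $L\in S\setminus\{M\}$. Then $d(m,L)=1$ and $M\in S(m,L)$. For $K\in\mathcal K_m$ we have $L\in S(x,K)$, so $K\approx L$. Thus $\mathcal K_m\subseteq S(m,L)\setminus\{M\}$, a set of size $b$, and it remains to show $|\mathcal K_m|\ge b$.

Suppose some $K\in\mathcal K$ meets $M$ in a point $m'\neq m$. Then $d(m,K)=1$ and $M\in S(m,K)$. Let $N$ be one of the $b$ lines of $S(m,K)\setminus\{M\}$. Then $x\notin N$ and $d(x,N)=1$. For $L\in S\setminus\{M\}$, Lemma~\ref{lem:exch} gives $N\in S(m,L)$, so $L\in S(x,N)$; and $M\in S(x,N)$ because $M$ meets $N$. So $S(x,N)=S$ and $N\in\mathcal K_m$. Hence $|\mathcal K_m|=b$.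

Now let $S=S(x,y)$. The point $y$ has a neighbor $m'\in M\setminus\{x\}$, and $K=ym'$ satisfies $d(x,K)=1$ and $S(x,K)=S(x,y)$, so $K\in\mathcal K$. This settles all $m\ne m'$. For $m=m'$ use a line of $\mathcal K_{m''}$, where $m''\in M\setminus\{x,m'\}$.

4. The point $x$ is on the lines of $S$ only, and parts 2 and 3 cover the other points. Count pairs $(z,w)$ with $z\in Q\cap\Gamma_2(x)$, $w\in Q\cap\Gamma(x)$ on a common line of $\mathcal K$. Each $z$ is on $b+1$ lines of $\mathcal K$, each with $a$ neighbors of $x$. Each of the $(b+1)\beta$ points $w$ is on $b$ lines of $\mathcal K$, each with $\beta+1-a$ points in $\Gamma_2(x)$. So $|Q\cap\Gamma_2(x)|=\beta b(\beta+1-a)/a$ and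
\[
|Q|=1+(b+1)\beta+\frac{\beta b(\beta+1-a)}a=\frac{a+a\beta+\beta^2b+\beta b}{a}=\frac{(\beta+1)(\beta b+a)}a .
\]
Counting incident point-line pairs gives $\ell=(b+1)|Q|/(\beta+1)$.
\end{proof}

All quads have the same number $\ell$ of lines. This turns one inclusion into an equality in the next lemma.

\begin{lemma}\label{lem:base}
For $z\in Q$ let $S_z$ be the set of lines of $\mathcal L(x,S)$ on $z$. Then $S_z$ is a pencil at $z$ and $\mathcal L(z,S_z)=\mathcal L(x,S)$.
\end{lemma}

\begin{proof}
A point of $Q\cap\Gamma_2(x)$ is on a line of $\mathcal K$, which contains a neighbor of $x$, and this neighbor is on a line of $S$. So every point of $Q$ is reached from $x$ in at most two steps along lines of $\mathcal L(x,S)$, and it suffices to treat one step: $z=m$ with $x\ne m\in M\in S$. Fix $L_0\in S\setminus\{M\}$. Then $S_m=S(m,L_0)$ is a pencil at $m$. Since $|\mathcal L(m,S_m)|=\ell$, it is enough to show that each line $K\in\mathcal L(x,S)$ not on $m$ has $d(m,K)=1$ and $S(m,K)=S_m$.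

If $K\in S\setminus\{M\}$, this is Lemma~\ref{lem:reg}(3). If $K\in\mathcal K$ meets $M$ in a point $m'\ne m$, then $m'\neq x$ and $S(m,K)=S(m,L_0)$ by Lemma~\ref{lem:exch}. Let $K\in\mathcal K$ be disjoint from $M$. As $M\in S(x,K)$, we have $M\parallel K$ and $d(m,K)=1$. Choose $k\in K$ adjacent to neither $x$ nor $m$ (at most $2a$ points are excluded) and a neighbor $m'\in M$ of $k$; then $m'\ne x,m$. The line $K'=km'$ is in $S(k,x)$, so $K'\in\mathcal K$ by Lemma~\ref{lem:reg}(2), and it meets $M$ in $m'$. By Lemma~\ref{lem:S} and the previous case, $S(m,K)=S(m,k)=S(m,K')=S_m$.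
\end{proof}

So any point of a quad $Q$ can serve as base point. We write $Q_z$ for the pencil of lines of $Q$ on $z\in Q$; it determines $Q$. The rest of the paper uses only the following properties.

\begin{proposition}\label{prop:Q}
Let $Q$ be a quad. It has $\ell$ lines, and each of its points is on $b+1$ of them.
\begin{itemize}
\item[(Q1)] If $z\in Q$ and $K$ is a line of $Q$ not on $z$, then $d(z,K)=1$ and exactly $a$ lines of $Q_z$ meet $K$.
\item[(Q2)] Adjacent points of $Q$ are joined by a line of $Q$. So the lines of $Q$ are the lines contained in its point set, and any other line meets $Q$ in at most one point.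
\item[(Q3)] Two distinct lines $L,M$ with a common point lie in a unique quad $\langle L,M\rangle$.
\item[(Q4)] Two points $x,y$ at distance $2$ lie in a unique quad, and its pencil at $x$ is $S(x,y)$.
\item[(Q5)] If $z\notin Q$, the points of $\Gamma(z)\cap Q$ are pairwise adjacent, and their number is $0$ or $1+(b+1)\alpha$.
\end{itemize}
\end{proposition}

\begin{proof}
(Q1) With base point $z$ we have $d(z,K)=1$ and $S(z,K)=Q_z$, which contains the $a$ lines on $z$ meeting $K$.

(Q2) This is Lemma~\ref{lem:reg}(1) with one of the two points as base point.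

(Q3) Let $L\cap M=\{x\}$; fix $m\in M\setminus\{x\}$ and $K\in S(m,L)\setminus\{M\}$. Then $d(x,K)=1$, $K\approx L$, and $K$ meets $M$, so the pencil $S(x,K)$ contains $L$ and $M$ and defines a quad on them. Conversely, let $R$ be a quad on $L$ and $M$. With base point $x$, Lemma~\ref{lem:reg}(3) gives $R_m=S(m,L)\ni K$, so $K$ is a line of $R$ not on $x$, and $R_x=S(x,K)$. This determines $R$.

(Q4) If $x,y\in Q$, then $Q_x=S(x,y)$ by Lemma~\ref{lem:reg}(2), which gives uniqueness. The quad with base pencil $S(x,y)$ contains every line of $S(y,x)$, by Lemma~\ref{lem:S}, and hence $y$.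

(Q5) If $u,u'\in\Gamma(z)\cap Q$ had $d(u,u')=2$, then $uz\in S(u,u')=Q_u$ and $z\in Q$. Let $u\in\Gamma(z)\cap Q$. Each of the $b+1$ lines of $Q_u$ is at distance $1$ from $z$ and has $\alpha$ neighbors of $z$ other than $u$; and every other point of $\Gamma(z)\cap Q$ is adjacent to $u$, so it is on one of these lines by (Q2).
\end{proof}

By (Q2) we identify a quad with its point set. A quad is connected, of diameter at most $2$. If $x,y,z$ are pairwise adjacent and not collinear, then $\langle xy,xz\rangle$ also contains $yz$. Distinct quads on a point $z$ have at most one line on $z$ in common, by (Q3).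

\section{The value of $\alpha$}\label{sec:alpha}

A quad has long lines but few lines per point. Consider the graph on its lines, two lines being adjacent when they meet. This graph has the eigenvalue $-(\beta+1)$, of large absolute value and therefore of bounded multiplicity, and Lemma~\ref{lem:two} applies once more.

\begin{proposition}\label{prop:alpha}
$\alpha\in\{b-1,b\}$. In particular $a\ge b\ge2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:alpha0} we must exclude $a\le b-1$; suppose it holds. Let $Y$ be the incidence matrix of a quad $Q$, with rows indexed by points and columns by lines, and let $\mathbf J$ denote all-one matrices. The $(z,K)$-entry of $YY^{\top}Y$ counts pairs $(K',z')$ with $z,z'\in K'$ and $z'\in K$. If $z\in K$ there are $b+1$ pairs with $z'=z$ and $\beta$ with $z'\ne z$; if $z\notin K$ there are $a$ by (Q1). So $YY^{\top}Y=(\beta+b+1-a)Y+a\mathbf J$, and $Z=Y^{\top}Y$ satisfies $Z^2=(\beta+b+1-a)Z+a(\beta+1)\mathbf J$. The matrix $D=Z-(\beta+1)I$ is the adjacency matrix of concurrent lines; it has constant row sum $b(\beta+1)$. On $\mathbf 1^{\perp}$ the eigenvalues of $Z$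 lie in $\{\beta+b+1-a,\,0\}$, so those of $D$ lie in $\{b-a,\,-(\beta+1)\}$.

We look for a combination of $I$, $D$ and $\mathbf J-I-D$ with unit diagonal that vanishes on $\mathbf 1$ and on the eigenspace of $b-a$. Put
\[
\gamma=\frac{a}{b(b+1-a)},\qquad G=I-\frac1bD+\gamma(\mathbf J-I-D).
\]
A line is disjoint from $\ell-1-b(\beta+1)=\beta b(b+1-a)/a=\beta/\gamma$ lines, so the row sums of $G$ are $1-(\beta+1)+\beta=0$. An eigenvalue $\eta$ of $D$ on $\mathbf 1^{\perp}$ gives the eigenvalue $1-\eta/b-\gamma(1+\eta)$ of $G$. For $\eta=b-a$ this is $a/b-\gamma(b+1-a)=0$, and for $\eta=-(\beta+1)$ it is $\rho=1+(\beta+1)/b+\gamma\beta>0$. So $G$ is positive semidefinite, and its rank is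
\[
g=\frac{\operatorname{tr}G}{\rho}=\frac\ell\rho\le\frac{\ell b}{\beta+1}\le b^2(b+1),
\]
where the last step uses $\beta b+a\le b(\beta+1)$ and $a\geq1$. Thus $G$ is the Gram matrix of $\ell$ unit vectors in $\mathbb R^g$ with inner products in $\{-1/b,\gamma\}$, and $\gamma<1$ because $a<b$. By Lemma~\ref{lem:two}, $\beta<1+b(\beta+1)\le\ell\le(b^3+b^2+2)^2$, contrary to \eqref{eq:num}.
\end{proof}

The argument breaks down exactly where it must. For $a=b$ we have $\gamma=1$, so disjoint lines receive the same vector. For $a=b+1$ any two lines meet, $D=\mathbf J-I$, and the eigenvalue $-(\beta+1)$ does not occur.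

\section{The clique property}\label{sec:clique}

Here we use that a point lies on more lines than a quad provides: $s>b+1$, because $d\ge3$.

\begin{lemma}\label{lem:clique}
$\Gamma$ has the clique property: if $x\ne y$ lie on a line $L$ and $p\ne p'$ are points off $L$, each adjacent to $x$ and $y$, then $p\sim p'$.
\end{lemma}

\begin{proof}
Put $R=\langle L,xp\rangle$ and $R'=\langle L,xp'\rangle$.

\emph{Case $R\ne R'$.} Suppose $d(p,p')=2$, and let $W$ be the quad on $p$ and $p'$, so $W_p=S(p,p')$. The lines $px$ and $py$ are at distance $1$ from $p'$, so they lie in $W$. They are distinct because $p\notin L$, and they lie in $R$ by (Q2). So $W=R$ by (Q3). Exchanging $p$ and $p'$ gives $W=R'$, a contradiction.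

\emph{Case $R=R'$.} Choose a line $M$ on $x$ not in $R$. Then $y\notin M$ and $d(y,M)=1$, so as $a\ge2$ there is $c\in M\cap\Gamma(y)$ with $c\neq x$. By (Q2), $c\notin R$; in particular $c\notin L$ and $c\ne p,p'$. Since $\langle L,xc\rangle=\langle L,M\rangle\ne R$, the first case gives $c\sim p$ and $c\sim p'$. Now $p,p'\in\Gamma(c)\cap R$, and (Q5) gives $p\sim p'$.
\end{proof}

For a line $L$ and a point $w$ with $d(w,L)=1$, call the set $\Gamma(w)\cap L$, of size $a$, a \emph{trace} on $L$. In $H_q(d,e)$ the traces are the affine lines of $\mathbb F_q^e$, and two points are on exactly one of them. This holds in general.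

\begin{lemma}\label{lem:trace}
Two distinct points $x,y$ of a line $L$ lie in exactly one trace on $L$. If $Q$ is a quad on $L$, every trace on $L$ has the form $\Gamma(w)\cap L$ with $w\in Q\setminus L$.
\end{lemma}

\begin{proof}
Let $M\ne L$ be any line on $x$. Since $d(y,M)=1$ and $a\ge2$, some $w\in M\setminus\{x\}$ is adjacent to $y$, and its trace contains $x$ and $y$. Taking $M$ in $Q$ gives $w\in Q\setminus L$; as traces have at least two points, the second statement follows from uniqueness.

For uniqueness let $w\ne w'$ be points off $L$ adjacent to $x$ and $y$. Suppose first $w'\notin xw$. By Lemma~\ref{lem:clique}, $w\sim w'$. Let $u\in\Gamma(w)\cap L$, $u\ne x,y$. Then $u$ and $w'$ are distinct points off the line $xw$, each adjacent to $x$ and $w$, so $u\sim w'$ by Lemma~\ref{lem:clique}. Hence $\Gamma(w)\cap L\subseteq\Gamma(w')\cap L$, and both sets have size $a$. If $w'\in xw$, choose a line $M\ne L,xw$ on $x$ and a point $w''\in M\setminus\{x\}$ adjacent to $y$. Then $w''\notin xw$ and $w'\notin xw''$, so the traces of $w$, $w''$ and $w'$ agree by the first case.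
\end{proof}

\section{The case $\alpha=b$: Grassmann graphs}\label{sec:grass}

\begin{proposition}\label{prop:grass}
If $\alpha=b$, then $b=q$ is a prime power, $\beta=q[e-d]_q$ for an integer $e\ge2d+4$, and $\Gamma\cong J_q(e,d)$.
\end{proposition}

\begin{proof}
Let $Q$ be a quad. Here $a=b+1$, so by (Q1) all lines of $Q$ on a point off a line $K$ meet $K$: any two lines of $Q$ meet. As in the model of Section~\ref{sec:models}, we dualize. Let $\mathcal D$ be the geometry whose points are the lines of $Q$ and whose lines are the pencils $Q_z$, $z\in Q$. It is a linear space with $b+1\ge3$ points per line.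

To verify Veblen's axiom, let the pencils $Q_x\ne Q_y$ share the line $L$, so $x\neq y$ lie on $L$. Let $M,M'\ne L$ be distinct lines in $Q_x$ and $K,K'\ne L$ distinct lines in $Q_y$, and let $p=M\cap K$, $p'=M'\cap K'$. We must show that $Q_p$ and $Q_{p'}$ share a line. If $p\in L$, then $p=M\cap L=x$ and $p=K\cap L=y$; so $p\notin L$, and the same argument with $M',K'$ gives $p'\notin L$. Both points are adjacent to $x$ and $y$. By Lemma~\ref{lem:clique}, $p=p'$ or $p\sim p'$, and in either case a line of $Q$ contains both, by (Q2).

So $\mathcal D$ is a projective space with $\ell=\beta b+b+1>b^2+b+1$ points, hence of dimension at least $3$. By (F5), $\mathcal D=PG(m,q)$, and the line size gives $q=b$. Counting points, $\beta q=[m+1]_q-[2]_q=q^2[m-1]_q$, so $\beta=q[e-d]_q$ with $e=d+m-1$. By \eqref{eq:num}, $q[e-d]_q>q^{d+4}>q[d+3]_q$, so $e-d\ge d+4$. Now $\Gamma$ has the intersection array of $J_q(e,d)$, and (F3) applies.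
\end{proof}

\section{The case $\alpha=b-1$: bilinear forms graphs}\label{sec:bil}

In this section $a=b$, and we put $n=\beta+1$. We prove:

\begin{proposition}\label{prop:bil}
If $\alpha=b-1$, then $b=q$ is a prime power, $\beta=q^e-1$ for an integer $e\ge d+4$, and $\Gamma\cong H_q(d,e)$.
\end{proposition}

\subsection{Quads are nets}\label{ss:net}

Let $Q$ be a quad. By (Q1), for a line $M$ of $Q$ and a point $y\in Q\setminus M$, exactly $b$ lines of $Q_y$ meet $M$ and exactly one is disjoint from $M$. So ``equal or disjoint'' is an equivalence relation on the lines of $Q$: two distinct lines disjoint from $M$ cannot share a point. Every point is on exactly one line of each class, so there are $b+1$ classes, each a partition of $Q$, and lines from different classes meet in one point. Lemma~\ref{lem:reg} gives $|Q|=n^2$. Thus $Q$ is a net of order $n$ and degree $b+1$, and by (Q2) adjacency in the net is adjacency in $\Gamma$.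

For $b=2$ the net has degree $3$ and inherits the clique property from Lemma~\ref{lem:clique}. So $n$ is a power of $2$ by Proposition~\ref{prop:3net}.

For $b\ge3$ we construct the additive group of the model. A net need not have translations, so they must come from outside $Q$. In $H_q(d,e)$ one can move a quad $Q$ to a disjoint quad $Q'$ along lines in a direction not in $Q$, and return along a different direction; the composite is a translation of $Q$. To imitate this we need a three-dimensional subgeometry containing $Q$, with a notion of direction. In the model, the lines on a vertex correspond to the $1$-spaces of $\mathbb F_q^d$, and a three-dimensional subgeometry is given by a $3$-space, which selects the same projective plane of lines at each vertex. We therefore construct planes of lines at a point, show how to carry them from point to point, and check that the result does not depend on the path. Subsections~\ref{ss:planes}--\ref{ss:dir} use only $b\ge2$.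

\subsection{Planes at a point}\label{ss:planes}

A set of lines on a point $z$ is \emph{closed} if with any two distinct lines $K,K'$ it contains the pencil $\langle K,K'\rangle_z$. A \emph{plane at $z$} is a closed set of $b^2+b+1$ lines on $z$.

\begin{lemma}\label{lem:plane}
Let $\pi$ be a plane at $z$. Every line of $\pi$ is in exactly $b+1$ pencils contained in $\pi$, whose union is $\pi$, and two distinct pencils contained in $\pi$ share exactly one line. If $S\subseteq\pi$ is a pencil and $K\in\pi\setminus S$, then $\pi$ is the only plane at $z$ containing $S$ and $K$.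
\end{lemma}

\begin{proof}
The pencils on $K\in\pi$ partition the other $b^2+b$ lines into sets of size $b$, so there are $b+1$ of them. If $K\notin S$, the pencils joining $K$ to the $b+1$ lines of $S$ are distinct, so they are all the pencils on $K$ in $\pi$. Hence every pencil on $K$ meets $S$, which gives the second claim, and $\pi$ is the union of these pencils, which are determined by $S$ and $K$.
\end{proof}

So $\pi$ with its pencils is a projective plane of order $b$. A natural source of $[3]=b^2+b+1$ lines on $z$ is Lemma~\ref{lem:psi}(2): the lines at distance $2$ from a point $m\in\Gamma_3(z)$. This description does not single out any line, and that is what gives closedness.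

\begin{lemma}\label{lem:calS}
Let $u\neq z$ be points of a line $N$, and let $R$ be a quad on $u$ with $N\not\subseteq R$. Then the union of the pencils $\langle N,I\rangle_z$, $I\in R_u$, is a plane at $z$.
\end{lemma}

\begin{proof}
Fix $P\in R_u$ and put $W=\langle N,P\rangle\ne R$. Since $d(z,P)=1$, there is $x\in P$ with $d(x,z)=2$. Let $L\neq P$ be a line of $R$ on $x$. Then $L\not\subseteq W$, since otherwise $R=\langle L,P\rangle=W$. By (Q4), $W_x=S(x,z)$, so $L\notin S(x,z)$ and $d(z,L)=2$. Only $\psi_2=b^2<\beta+1$ points of $L$ are at distance $2$ from $z$, so there is $m\in L$ with $d(z,m)=3$. Let $\mathcal S$ be the set of the $[3]$ lines on $z$ at distance $2$ from $m$.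

\emph{Step 1: $\mathcal S$ is the union of the $b+1$ pencils $\langle N,I\rangle_z$, $I\in R_u$, and these pairwise share only $N$.} The quads $\langle N,I\rangle$ are distinct, since two equal ones would contain two lines of $R_u$ and so equal $R\not\supseteq N$. So their pencils at $z$ pairwise share only $N$, and the union has $1+(b+1)b=[3]$ lines. Let $K\in\langle N,I\rangle_z$. By (Q1) in $R$, the point $m$ is at distance at most $1$ from some $j\in I$, and by (Q1) in $\langle N,I\rangle$, the point $j$ is at distance at most $1$ from $K$. So $d(m,K)\le2$, and equality holds since $z\in K$ and $d(m,z)=3$. Thus the union lies in $\mathcal S$, which has the same size.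

\emph{Step 2: $\mathcal S$ is closed.} By Step 1 with $I=P$ we have $W_z\subseteq\mathcal S$, and $W_z=S(z,x)$ by (Q4). We repeat Step 1 with an arbitrary line $N'\in W_z$ in the role of $N$, keeping $z,x,L,m$. Take $u'\in N'\cap\Gamma(x)$; then $u'\ne z$. The line $P'=xu'$ lies in $W$, so $P'\ne L$; also $P'\ne N'$, as $x\notin N'$, so $\langle N',P'\rangle=W$. Put $R'=\langle P',L\rangle$. If $N'\subseteq R'$, then $R'=\langle N',P'\rangle=W$ would contain $L$; so $N'\not\subseteq R'$. The data $N',u',R',P'$ together with $z,x,L,m$ satisfy all conditions used above. Hence $\mathcal S$ is a union of $b+1$ pencils that pairwise share only $N'$, one of which is $W_z$.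

So for each $N'\in W_z$ the $b^2$ lines of $\mathcal S\setminus W_z$ are partitioned into $b$ sets of size $b$, each forming a pencil with $N'$. This shows that the pencil on two lines of $\mathcal S$ lies in $\mathcal S$ when at least one of them is in $W_z$. As $N'$ varies we get $(b+1)b$ pencils in $\mathcal S$, all distinct, because a pencil other than $W_z$ has at most one line in $W_z$. No pair of lines is in two of them, so they cover $(b+1)b\binom b2=\binom{b^2}2$ pairs from $\mathcal S\setminus W_z$, that is, all pairs.
\end{proof}

\begin{lemma}\label{lem:planes}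
If $W$ is a quad on $z$ and $K\not\subseteq W$ is a line on $z$, there is a plane at $z$ containing $W_z$ and $K$.
\end{lemma}

\begin{proof}
Take $N\in W_z$, $u\in N\setminus\{z\}$, a line $P\ne N$ in $W_u$ and a line $I\neq N$ in $\langle N,K\rangle_u$. Then $W=\langle N,P\rangle$ and $\langle N,K\rangle=\langle N,I\rangle$ are distinct quads, so $I\not\subseteq W$. Put $R=\langle P,I\rangle\ne W$. Then $N\not\subseteq R$, since otherwise $R=\langle N,P\rangle=W$. The plane of Lemma~\ref{lem:calS} contains $\langle N,P\rangle_z=W_z$ and $\langle N,I\rangle_z\ni K$.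
\end{proof}

\subsection{Transport of planes}\label{ss:transport}

A plane at $u$ containing a line $N$ is the union of the pencils of $b+1$ quads on $N$. These quads also pass through every other point of $N$.

\begin{lemma}\label{lem:transport}
Let $u\ne z$ be points of a line $N$ and $\pi$ a plane at $u$ containing $N$. There is a unique plane $\pi'$ at $z$ containing $N$ such that, for every quad $W\supseteq N$, we have $W_u\subseteq\pi$ if and only if $W_z\subseteq\pi'$.
\end{lemma}

\begin{proof}
Choose a pencil $R_u\subseteq\pi$ not containing $N$, for instance the pencil on two lines $K,K'\in\pi\setminus\{N\}$ with $K'\notin\langle N,K\rangle_u$. By Lemma~\ref{lem:plane}, each pencil on $N$ in $\pi$ shares a line $I$ with $R_u$, so the quads $W\supseteq N$ with $W_u\subseteq\pi$ are the $b+1$ quads $\langle N,I\rangle$, $I\in R_u$. The union $\pi'$ of their pencils at $z$ is a plane by Lemma~\ref{lem:calS}, and it has no further pencils on $N$ by Lemma~\ref{lem:plane}. Any plane with the required property is the union of these pencils.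
\end{proof}

We write $\pi'=\tau_{uz}\pi$, the \emph{transport} of $\pi$ from $u$ to $z$, and let $\tau_{uu}$ be the identity. Since the set of quads on $N$ is unchanged, for points $u,z,y$ of $N$ we have $\tau_{zy}\tau_{uz}=\tau_{uy}$ on planes containing $N$; in particular $\tau_{zu}$ inverts $\tau_{uz}$. If $R$ is a quad with $R_u\subseteq\pi$ and $z\in R$ is adjacent to $u$, then $\tau_{uz}\pi$ is defined and contains $R_z$. The clique property makes transport around a triangle trivial: it supplies a point $p$ outside the quad that is adjacent to all three corners and serves as a marker.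

\begin{lemma}\label{lem:triangle}
Let $x,y,z$ be pairwise adjacent points of a quad $R$, and let $\pi$ be a plane at $x$ with $R_x\subseteq\pi$. Then $\tau_{yz}\tau_{xy}\pi=\tau_{xz}\pi$.
\end{lemma}

\begin{proof}
For collinear points this was just noted, so let $z\notin xy$. Take $M\in\pi\setminus R_x$. As $d(y,M)=1$ and $a\geq2$, there is $p\in M\cap\Gamma(y)$ with $p\ne x$, and $p\notin R$ by (Q2). Lemma~\ref{lem:clique}, for the line $xy$ and the points $p,z$, gives $p\sim z$. The quad $\langle xy,M\rangle$ has its pencil at $x$ in $\pi$, so its pencil at $y$ lies in $\pi'=\tau_{xy}\pi$; it contains $yp$, so $yp\in\pi'$. The quad $\langle yz,yp\rangle$ has its pencil at $y$ in $\pi'$ and contains $zp$, so $zp\in\tau_{yz}\pi'$. The quad $\langle xz,M\rangle$ has its pencil at $x$ in $\pi$ and contains $zp$, so $zp\in\tau_{xz}\pi$. Both planes at $z$ contain $R_z$ and the line $zp\notin R_z$, so they are equal by Lemma~\ref{lem:plane}.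
\end{proof}

A family $(\pi_w)_{w\in R}$ of planes $\pi_w$ at the points of a quad $R$ is \emph{consistent} if $R_w\subseteq\pi_w$ for all $w$ and $\pi_{w'}=\tau_{ww'}\pi_w$ whenever $w\sim w'$.

\begin{proposition}\label{prop:consistent}
Let $R$ be a quad, $o\in R$, and $\pi$ a plane at $o$ with $R_o\subseteq\pi$. There is a unique consistent family $(\pi_w)_{w\in R}$ with $\pi_o=\pi$.
\end{proposition}

\begin{proof}
Uniqueness holds because $R$ is connected. For existence, first let $w\in R$ with $d(o,w)=2$. We show that $\tau_{uw}\tau_{ou}\pi$ is the same for all common neighbors $u$ of $o$ and $w$. They all lie in $R$, since $ou\in S(o,w)=R_o$, and they correspond to the pairs $(M,M')\in R_o\times R_w$ of meeting lines. A line of $R_o$ misses exactly the line of $R_w$ in its parallel class, so these pairs are the edges of $K_{b+1,b+1}$ minus a perfect matching. This graph is connected because $b+1\ge3$: two vertices on the same side have $b-1\ge1$ common neighbors, and no vertex is isolated. So it suffices to compare $u\ne u'$ whose edges share a vertex. Then $u,u'$ lie on a common line, so $u\sim u'$, and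 Lemma~\ref{lem:triangle} for the triangles $u,u',w$ and $o,u,u'$ gives $\tau_{uw}\tau_{ou}\pi=\tau_{u'w}\tau_{uu'}\tau_{ou}\pi=\tau_{u'w}\tau_{ou'}\pi$.

Define $\pi_w=\tau_{ow}\pi$ if $d(o,w)\le1$, and $\pi_w=\tau_{uw}\tau_{ou}\pi$ if $d(o,w)=2$. Then $R_w\subseteq\pi_w$. Let $K$ be a line of $R$. It suffices to find $k\in K$ with $\pi_w=\tau_{kw}\pi_k$ for all $w\in K$, since then $\tau_{ww'}\pi_w=\tau_{kw'}\pi_k=\pi_{w'}$ for $w,w'\in K$. If $o\in K$, take $k=o$. Otherwise take $k\in K\cap\Gamma(o)$, which exists by (Q1). For $w=k$ there is nothing to prove; for $w\sim o$, $w\ne k$, use Lemma~\ref{lem:triangle} for $o,k,w$; and for $d(o,w)=2$ the point $k$ is a common neighbor of $o$ and $w$, so the claim is the definition of $\pi_w$.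
\end{proof}

\subsection{Cubes}\label{ss:cubes}

Fix a quad $Q$ and a consistent family $(\pi_u)_{u\in Q}$; one exists by Lemma~\ref{lem:planes}, since $s>b+1$, and Proposition~\ref{prop:consistent}. Let $C\supseteq Q$ be the set of points on lines of the planes $\pi_u$, $u\in Q$. We call $C$ the \emph{cube} of the family. As with quads, the task is to show that $C$ looks the same from each of its quads, and again a count finishes the argument.

\begin{lemma}\label{lem:cube}
\begin{enumerate}
\item If $z\in C\setminus Q$, then $\Gamma(z)\cap Q$ consists of $b^2$ points $u$, each with $uz\in\pi_u$, and the plane $\pi_z:=\tau_{uz}\pi_u$ does not depend on $u$.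
\item If $z\in C$, $K\in\pi_z$ and $y\in K\setminus\{z\}$, then $y\in C$ and $\pi_y=\tau_{zy}\pi_z$.
\item $|C|=n^3$.
\end{enumerate}
\end{lemma}

\begin{proof}
1. There is $u\in Q$ with $uz\in\pi_u$. By (Q5), $\Gamma(z)\cap Q$ has $1+(b+1)(b-1)=b^2$ pairwise adjacent points. Let $u'\neq u$ be one of them. The quad $W=\langle uu',uz\rangle$ has $W_u\subseteq\pi_u$, so $W_{u'}\subseteq\tau_{uu'}\pi_u=\pi_{u'}$, and $u'z\in W_{u'}$ by (Q2). Lemma~\ref{lem:triangle} in $W$ gives $\tau_{u'z}\pi_{u'}=\tau_{u'z}\tau_{uu'}\pi_u=\tau_{uz}\pi_u$.

2. If $z\in Q$, then $y\in C$ by definition, and the formula holds by consistency if $y\in Q$ and by part 1 if $y\notin Q$. Let $z\notin Q$. If $K$ meets $Q$, it does so in one point $u$, and $K=uz\in\pi_u$ by part 1; so $y\in C$, and both $\pi_z=\tau_{uz}\pi_u$ and $\pi_y=\tau_{uy}\pi_u$ hold, which gives $\pi_y=\tau_{zy}\pi_z$.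

Now let $K\cap Q=\emptyset$. Choose $u\in\Gamma(z)\cap Q$. Then $uz\in\pi_z$, so $W=\langle K,uz\rangle$ has $W_z\subseteq\pi_z$ and $W_u\subseteq\tau_{zu}\pi_z=\pi_u$. Also $W\neq Q$. By Lemma~\ref{lem:plane}, $W_u$ and $Q_u$ share a line $L$. As $y\in W\setminus L$, it has a neighbor $u'\in L$, and $u'y\subseteq W$. Let $(\pi'_w)_{w\in W}$ be the consistent family with $\pi'_z=\pi_z$. Then $\pi'_u=\tau_{zu}\pi_z=\pi_u$ and $\pi'_{u'}=\tau_{uu'}\pi_u=\pi_{u'}$. So $u'y\in W_{u'}\subseteq\pi_{u'}$, which shows $y\in C\setminus Q$, and $\pi_y=\tau_{u'y}\pi_{u'}=\pi'_y=\tau_{zy}\pi_z$.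

3. Count pairs $(u,z)$ with $u\in Q$, $z\in C\setminus Q$, $u\sim z$, $uz\in\pi_u$. Each $u$ is on $b^2$ lines of $\pi_u\setminus Q_u$, each with $n-1$ points outside $Q$; each $z$ occurs with $b^2$ points $u$. So $|C\setminus Q|=n^2(n-1)$.
\end{proof}

A \emph{$C$-line} is a line in $\pi_z$ for some $z\in C$, and a \emph{$C$-quad} is a quad $R$ with $R_w\subseteq\pi_w$ for some $w\in R\cap C$. By Lemma~\ref{lem:cube}(2), a $C$-line $K$ is contained in $C$ and lies in $\pi_y$ for all $y\in K$. If $R_w\subseteq\pi_w$ and $w'\in R$ is adjacent to $w$, then $w'\in C$ and $R_{w'}\subseteq\tau_{ww'}\pi_w=\pi_{w'}$; so by connectivity a $C$-quad $R$ is contained in $C$, and $(\pi_w)_{w\in R}$ is a consistent family. Thus the $C$-lines on $z\in C$ are the lines of $\pi_z$, and the $C$-quads on $z$ are the quads with pencil in $\pi_z$.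

\begin{lemma}\label{lem:cquads}
Let $R$ be a $C$-quad.
\begin{enumerate}
\item If $z\in C\setminus R$, exactly $b^2$ of the $C$-lines on $z$ meet $R$, each in one point, and exactly $b+1$ miss $R$.
\item If $R'\neq R$ is a $C$-quad meeting $R$, then $R\cap R'$ is a line.
\item If $z\in C\setminus R$, exactly one $C$-quad on $z$ is disjoint from $R$, and its pencil at $z$ is the set $F$ of $C$-lines on $z$ missing $R$.
\end{enumerate}
\end{lemma}

\begin{proof}
1. The cube $C_R$ of the family $(\pi_w)_{w\in R}$ is contained in $C$ and has $n^3$ points, so $C_R=C$. Lemma~\ref{lem:cube}(1) for $R$ gives $b^2$ points $w\in\Gamma(z)\cap R$, each with $wz\in\pi_w$. These $C$-lines meet $R$ in one point each, by (Q2), so they are distinct, and every line on $z$ meeting $R$ is among them.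

2. Let $z\in R\cap R'$. The pencils $R_z\ne R'_z$ lie in $\pi_z$ and share a line $L$. If $w\in(R\cap R')\setminus L$, the $b\ge2$ lines joining $w$ to its neighbors on $L$ lie in $R$ and $R'$ by (Q2), contrary to (Q3).

3. Let $W$ be a $C$-quad on $z$ that meets $R$. Then $W\cap R$ is a line $L$ not on $z$, exactly $b$ lines of $W_z$ meet $L$, and a line of $W$ meeting $R$ meets it in $L$; so $W_z$ has exactly one line in $F$. Hence the $C$-quad $W_0$ on two lines of $F$ is disjoint from $R$. Any $C$-quad on $z$ disjoint from $R$ has its pencil inside $F$, hence equal to $F$, and a pencil determines its quad.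
\end{proof}

\subsection{Directions and translations}\label{ss:dir}

By Lemma~\ref{lem:cquads}(3), two $C$-quads disjoint from a third are equal or disjoint. So ``equal or disjoint'' is an equivalence relation on $C$-quads, and every point of $C$ is on exactly one $C$-quad of each class. Write $[R]$ for the class of $R$. The $b+1$ $C$-quads on a $C$-line $M$ have distinct classes; the set of these classes is the \emph{direction} of $M$. Let $\Delta$ be the set of directions of $C$-lines.

\begin{lemma}\label{lem:dir}
\begin{enumerate}
\item Every point $z\in C$ is on exactly one $C$-line of each direction $\delta\in\Delta$, the \emph{$\delta$-line on $z$}.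
\item The $\delta$-line on $z$ lies in the $C$-quad of class $\kappa$ on $z$ if and only if $\kappa\in\delta$.
\item Two distinct classes lie in exactly one common direction, and two distinct directions share exactly one class.
\end{enumerate}
\end{lemma}

\begin{proof}
If $M$ is a $C$-line on $z$, a class $\kappa$ is in the direction of $M$ exactly when the $C$-quad of class $\kappa$ on $z$ contains $M$. This will give part 2, and it shows that distinct $C$-lines on $z$ have exactly one class in common, so their directions differ.

We show that disjoint lines $M,M'$ of a $C$-quad $W$ have the same direction. Both directions contain $[W]$. Let $R\ne W$ be a $C$-quad on $M$, and let $y\in M'$. Then $y\notin R$, because $W\cap R=M$. Let $R'$ be the $C$-quad on $y$ disjoint from $R$. It differs from $W$, so $R'\cap W$ is a line on $y$, disjoint from $M$; the only such line of $W$ is $M'$. So $[R]=[R']$ is in the direction of $M'$. The two directions have the same size, so they are equal.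

Let $z\ne z'$ lie on a $C$-line $L$. For a $C$-line $M\ne L$ on $z$, the $C$-quad $\langle L,M\rangle$ has a line on $z'$ disjoint from $M$, with the same direction. So every direction occurring at $z$ occurs at $z'$. The set $C$ is connected by $C$-lines, since $Q$ is connected by its lines and every point of $C$ is on a $C$-line meeting $Q$. Hence all of $\Delta$ occurs at every point, which proves part 1. At a fixed $z$, directions correspond bijectively to the lines of $\pi_z$ and classes to the pencils in $\pi_z$, with incidence given by part 2. Part 3 follows from Lemma~\ref{lem:plane} and closedness.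
\end{proof}

Put $\kappa_0=[Q]$. By Lemma~\ref{lem:dir}, the lines of $Q$ have the $b+1$ directions $\varepsilon\ni\kappa_0$, and for each such $\varepsilon$ the $\varepsilon$-lines in $Q$ partition $Q$: they are the parallel classes of the net. Let $\mathcal G$ be the group of permutations of $Q$ that map every line of $Q$ to a line of the same direction, and let $T_\varepsilon$ be the subgroup of elements mapping every $\varepsilon$-line of $Q$ to itself.

\begin{proposition}\label{prop:trans}
For each direction $\varepsilon\ni\kappa_0$, the group $T_\varepsilon$ is transitive on every $\varepsilon$-line of $Q$.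
\end{proposition}

\begin{proof}
\emph{Projections.} Let $Q'\ne Q$ be a $C$-quad of class $\kappa_0$ and $\delta\not\ni\kappa_0$ a direction. For $z\in Q$ the $\delta$-line on $z$ is not in $Q$. By Lemma~\ref{lem:cquads}(3) applied to $Q'$, the $C$-lines on $z$ missing $Q'$ are those of $Q$, so the $\delta$-line on $z$ meets $Q'$ in one point $f_\delta(z)$. The same construction from $Q'$ to $Q$ inverts $f_\delta$, so $f_\delta$ is a bijection. We claim that it maps lines to lines of the same direction; by symmetry so does $f_\delta^{-1}$. Let $L\subseteq Q$ have direction $\varepsilon'$, let $z\in L$, and let $W$ be the $C$-quad on $L$ and the $\delta$-line on $z$. Then $[W]\in\delta$, so the $\delta$-lines on all points of $L$ lie in $W$, and $f_\delta(L)\subseteq W\cap Q'$. As $W\ne Q'$, this intersection is a line, and $f_\delta(L)$ equals it by size. Its direction contains $[W]$ and $\kappa_0$, which are distinct because $\kappa_0\notin\delta$; so does $\varepsilon'$. By Lemma~\ref{lem:dir}(3) the direction is $\varepsilon'$.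

\emph{Transitivity.} Let $z\ne z'$ lie on an $\varepsilon$-line $L\subseteq Q$. Choose $\kappa\in\varepsilon\setminus\{\kappa_0\}$; then $\varepsilon$ is the only direction containing $\kappa$ and $\kappa_0$. Let $W\supseteq L$ be the $C$-quad of class $\kappa$ on $z$, so $W\cap Q=L$. Let $M\ne L$ be a line of $W$ on $z$, and $w\in M\cap\Gamma(z')$ with $w\ne z$, which exists as $b\ge2$. Then $w\notin L$, so $w\notin Q$. Let $\delta$ and $\delta'$ be the directions of $M$ and of $wz'\subseteq W$. Both contain $\kappa$. They differ from $\varepsilon$, because $M\neq L$ are lines on $z$ and $wz'\ne L$ are lines on $z'$; so they do not contain $\kappa_0$. With $Q'$ the $C$-quad of class $\kappa_0$ on $w$ we have $f_\delta(z)=w=f_{\delta'}(z')$, so $\varphi=f_{\delta'}^{-1}f_\delta\in\mathcal G$ maps $z$ to $z'$.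

It remains to see that $\varphi\in T_\varepsilon$. Let $y\in Q$ and let $W'$ be the $C$-quad of class $\kappa$ on $y$. It contains the $\delta$-line on $y$, hence $f_\delta(y)$, hence the $\delta'$-line on $f_\delta(y)$, hence $\varphi(y)$. The intersection $W'\cap Q$ is a line and contains the $\varepsilon$-line on $y$. So $\varphi(y)$ is on the $\varepsilon$-line on $y$.
\end{proof}

\subsection{The translation group}\label{ss:group}

Now let $b\ge3$, so that $Q$ has at least four directions and traces have at least three points. All directions below contain $\kappa_0$.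

\begin{lemma}\label{lem:abelian}
There is an abelian group $\Pi$ of order $n^2$ acting regularly on $Q$ that contains every $T_\varepsilon$, and $|T_\varepsilon|=n$.
\end{lemma}

\begin{proof}
Each $T_\varepsilon$ is normal in $\mathcal G$, being the kernel of the action on the $\varepsilon$-lines. For $\varepsilon\ne\varepsilon'$ each point is the intersection of an $\varepsilon$-line and an $\varepsilon'$-line, so $T_\varepsilon\cap T_{\varepsilon'}=1$. Normal subgroups with trivial intersection commute elementwise.

Let $g\in T_\varepsilon$ fix a point $z$. For $\varepsilon'\ne\varepsilon$ and $t\in T_{\varepsilon'}$ we have $gtz=tgz=tz$, so $g$ fixes every point of the $\varepsilon'$-line on $z$, by Proposition~\ref{prop:trans}. Applying this to each point of that line with a third direction $\varepsilon''$, we see that $g$ fixes every point on an $\varepsilon''$-line meeting it, that is, every point of $Q$. So $T_\varepsilon$ acts regularly on each $\varepsilon$-line and $|T_\varepsilon|=n$.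

Take distinct directions $\varepsilon_1,\dots,\varepsilon_4$ and put $T_i=T_{\varepsilon_i}$. The group $\Pi=T_1\times T_2$ has order $n^2$ and is transitive, since the $\varepsilon_1$-line on one point meets the $\varepsilon_2$-line on any other; so it is regular. Fix $z_0\in Q$. For $\varepsilon\ne\varepsilon_1,\varepsilon_2$ and $\varphi\in T_\varepsilon$ let $g_\varphi\in\Pi$ be given by $\varphi z_0=g_\varphi z_0$. Since $\varphi$ centralizes $\Pi$,
\begin{equation}\label{eq:right}
\varphi(gz_0)=gg_\varphi z_0\qquad(g\in\Pi).
\end{equation}
For $\varphi\in T_3$ and $\varphi'\in T_4$, evaluating $\varphi\varphi'=\varphi'\varphi$ at $z_0$ gives $g_{\varphi'}g_\varphi=g_\varphi g_{\varphi'}$, so the $T_1$-components of $g_\varphi$ and $g_{\varphi'}$ commute. If $g_\varphi=t_2t_1$ with $t_i\in T_i$, then $\varphi z_0$ lies on the $\varepsilon_2$-line on $t_1z_0$. As $\varphi$ runs through $T_3$, the point $\varphi z_0$ runs through the $\varepsilon_3$-line on $z_0$, which meets every $\varepsilon_2$-line; and each $\varepsilon_2$-line contains $t_1z_0$ for exactly one $t_1\in T_1$. So the $T_1$-components run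 through all of $T_1$. The same holds with $T_4$ in place of $T_3$, and therefore $T_1$ is abelian. This is where the fourth direction is needed.

Any direction can play the role of $\varepsilon_1$, so $T_2$ and $\Pi$ are abelian. Then \eqref{eq:right} reads $\varphi(gz_0)=g_\varphi(gz_0)$, so $\varphi=g_\varphi\in\Pi$.
\end{proof}

Write $\Pi$ additively and identify $g\in\Pi$ with the point $gz_0$. The $\varepsilon$-line on a point is its orbit under $T_\varepsilon$, so the lines of $Q$ are the cosets of the subgroups $T_\varepsilon$. Translations by elements of $\Pi$ and the map $g\mapsto-g$ permute these cosets, so they preserve adjacency in $Q$. It remains to see the field order in the group $H=T_1$, which is the $\varepsilon_1$-line on $0$. In the model the traces through $0$ are the one-dimensional subspaces, so we show that they are subgroups.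

\begin{lemma}\label{lem:prime}
There are a prime power $q$ and an integer $e$ with $b=q$ and $n=q^e$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:trace}, the traces on the line $H$ are the sets $\Gamma(w)\cap H$ with $w\in Q\setminus H$; they have $b$ points, and two points of $H$ are in exactly one of them. Translations by elements of $H$ and the map $-1$ preserve $H$, $Q\setminus H$ and adjacency, so they permute the traces.

Let $U$ be a trace containing $0$. For $0\ne h\in U$, the traces $U-h$ and $-U$ both contain $0$ and $-h$, so $U-h=-U$. Hence $U+(h-h')=U$ for all $h,h'\in U\setminus\{0\}$. Let $U_0=\{g\in H:U+g=U\}$, a subgroup contained in $U$ because $0\in U$. Since $b\ge3$, there are distinct $h,h'\in U\setminus\{0\}$, so $U_0\ne0$. All elements of $U\setminus\{0\}$ are congruent modulo $U_0$, and one of them lies in $U_0$, so all do. Thus $U=U_0$ is a subgroup of order $b$.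

Let $U_1,U_2,\dots$ be the traces containing $0$. The sets $U_i\setminus\{0\}$ partition $H\setminus\{0\}$, and there are at least two of them since $n>b$. Let $0\neq g\in U_i$ and $0\ne h\in U_j$ with $i\ne j$. Then $g+h$ is in neither $U_i$ nor $U_j$, so it lies in a third subgroup $U_l$. If $r$ is the order of $g$, then $r(g+h)=rh\in U_l\cap U_j=0$, so the order of $h$ divides that of $g$; exchanging $g$ and $h$ shows that the orders are equal. Comparing two elements of the same $U_i$ with an element of another $U_j$, we find that all nonzero elements of $H$ have the same order. A suitable multiple of a nonzero element has prime order, so the common order is a prime $p$. Hence $n=p^t$ and $b=p^r$ for positive integers $t,r$. The partition gives $(p^r-1)\mid(p^t-1)$. Writing $t=er+j$ with $0\le j<r$, we have $p^t-1\equiv p^{j}-1\pmod{p^r-1}$ and $0\le p^j-1<p^r-1$, so $j=0$.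
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:bil}]
By Subsection~\ref{ss:net} for $b=2$ and Lemma~\ref{lem:prime} for $b\ge3$, the number $b=q$ is a prime power and $\beta=q^e-1$ for an integer $e$. By \eqref{eq:num}, $q^e>q^{d+4}$, so $e\ge d+4$. Thus $\Gamma$ has the intersection array of $H_q(d,e)$, and (F4) applies.
\end{proof}

For $b\ge2$, Proposition~\ref{prop:alpha} gives $\alpha\in\{b-1,b\}$, and Propositions~\ref{prop:grass} and~\ref{prop:bil} identify $\Gamma$ in the two cases. With the case $b=1$ in Section~\ref{sec:lines} and part 1 in Section~\ref{sec:neg}, this completes the proof of Theorem~\ref{thm:main}.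

\begin{thebibliography}{9}

\bibitem{BCN}
Brouwer, Cohen and Neumaier, \emph{Distance-Regular Graphs}.

\bibitem{Egawa}
Egawa, J. Combin. Theory Ser. A 31 (1981).

\bibitem{Metsch95}
Metsch, European J. Combin. 16 (1995), 639--644.

\bibitem{Metsch99}
Metsch, European J. Combin. 20 (1999), 293--306.

\bibitem{source}
\emph{Restrictions On Classical Distance-Regular Graphs},
\texttt{https://lkrv.fri.uni-lj.si/\textasciitilde ajurisic/preprints/pdf/restrictions.pdf}.

\bibitem{Terwilliger}
Terwilliger, Discrete Math. 58 (1986).

\end{thebibliography}
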